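# Partition-free families of sets for $p$ between $\frac1{k+1}$ and $\frac1k$

## 1. Leaving out one point: the value $1-p$

Let $X=[n]=\{1,\dots,n\}$ and $0<p<1$. Put each element of $X$ into a random set independently with probability $p$. A given set $F\subset X$ comes up with probability $w_p(F)=p^{|F|}(1-p)^{n-|F|}$, and a family $\mathcal F\subset2^X$ has measure $w_p(\mathcal F)=\sum_{F\in\mathcal F}w_p(F)$.

**Definition.** A family $\mathcal F\subset 2^X$ is *partition-free* if there are no pairwise disjoint members $F_1,\dots,F_r\in\mathcal F$, with any number $r$ of them, such that $F_1\cup\dots\cup F_r=X$. The maximum of $w_p(\mathcal F)$ over all partition-free families is $m(n,p)$.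

The case $r=1$ says that $X\notin\mathcal F$. The empty set is harmless, since it can be dropped from any partition. For $n=3$, the family $\{\emptyset,\{1\},\{2\},\{1,2\}\}$ is partition-free because nothing covers the point $3$. The family consisting of $\emptyset$ and the three pairs is partition-free because two pairs always meet and one pair does not cover.

How large can $w_p(\mathcal F)$ be? The first guess is to leave out one point. The family $\{F:1\notin F\}$ is partition-free and has measure $1-p$, so one guesses $m(n,p)=1-p$.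

We test this on small $n$. For $n=1$ only $\emptyset$ is allowed, and $w_p(\emptyset)=1-p$. For $n=2$ we may keep $\emptyset$ and at most one singleton, so $m(2,p)=(1-p)^2+p(1-p)=1-p$. For $n=3$ we may keep $\emptyset$, at most one of $\{i\}$ and $X\setminus\{i\}$ for each $i$, and at most two singletons. If $p\le\frac12$, a singleton weighs at least as much as a pair, so the best total is
$$(1-p)^3+2p(1-p)^2+p^2(1-p)=(1-p)\big((1-p)+p\big)^2=1-p .$$
If $p>\frac12$, the family of $\emptyset$ and the three pairs has measure $(1-p)(1-2p+4p^2)>1-p$. So for $n\le3$ the guess is right exactly when $p\le\frac12$ or $n\le2$.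

The guess is also right for every $n$ when $p=\frac1k$ with an integer $k\ge2$. Color each point of $X$ with one of $k$ colors, uniformly and independently. Each color class is a random set of density $\frac1k$, and the nonempty classes partition $X$. So at least one class is not in $\mathcal F$. Taking expectations gives $k\,(1-w_{1/k}(\mathcal F))\ge1$, that is, $m(n,\frac1k)=1-\frac1k$.

For every other fixed $p$ the guess fails badly when $n$ is large.

## 2. Layers of size between $\frac n{k+1}$ and $\frac nk$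

For an integer $k\ge2$ let $\mathcal F_k(n)=\{F\subset[n]:\frac n{k+1}<|F|<\frac nk\}$. If $r$ members partitioned $[n]$, then $\frac{rn}{k+1}<n<\frac{rn}k$, so $k<r<k+1$, which is impossible. So $\mathcal F_k(n)$ is partition-free. If $\frac1{k+1}<p<\frac1k$ is fixed, the law of large numbers gives $w_p(\mathcal F_k(n))\to1$. (For $p>\frac12$ use $\{F:\frac n2<|F|<n\}$: two such sets always meet, and one does not cover.) So $m(n,p)\to1$ for every fixed $p$ that is not some $\frac1k$, and the question becomes which family is exactly optimal.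

The family $\mathcal F_k(n)$ can be enlarged, and for special $n$ this works very neatly. From now on fix $k\ge2$, let $\ell\ge1$, and put
$$n=\ell k(k+1)+2k+1,\qquad a=\ell k+2,\qquad b=\ell(k+1)+2 .$$
Then
$$n=(k+1)a-1=kb+1,\qquad \tfrac1{k+1}<\tfrac an<\tfrac bn<\tfrac1k. \tag{1}$$
Since $(k+1)(a-1)=n-k<n$ and $k(b+1)=n+k-1>n$, the members of $\mathcal F_k(n)$ are exactly the sets with sizes in $[a,b]$ (intervals of sizes are intervals of integers).

**Definition.** $\tilde{\mathcal F}=\tilde{\mathcal F}_k(n)$ consists of $\emptyset$, the members of $\mathcal F_k(n)$, and all sets of size $s$ for every $s\in[\ell ki+2i,\ \ell(k+1)i+2i]=[ia,ib]$, $i=2,\dots,k$.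

The sizes of members of $\tilde{\mathcal F}$ form $S$, and the remaining sizes form $T$:
$$S=\{0\}\cup\bigcup_{i=1}^k[ia,ib],\qquad T=[1,a-1]\cup\bigcup_{i=1}^{k-1}[ib+1,(i+1)a-1]\cup\{n\}. \tag{2}$$
Here $(i+1)a-1-ib=\ell(k-i)+1\ge1$, so the intervals of $S$ are separated, and $kb=n-1$.

The family is partition-free. Suppose nonempty members with sizes in $[i_ja,i_jb]$ partition $[n]$, and let $I=\sum_ji_j$. Then $Ia\le n\le Ib$. Since $n=kb+1>kb$, we get $I\ge k+1$. Since $n=(k+1)a-1<(k+1)a$, we get $I\le k$. This is a contradiction.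

It has exactly $2^{n-1}$ members. By (1), the map $s\mapsto n-s$ takes $[ia,ib]$ to $[(k-i)b+1,(k+1-i)a-1]$ for $1\le i\le k$, and $0$ to $n$. So it exchanges $S$ and $T$, and each set or its complement is in $\tilde{\mathcal F}$, never both.

For example, for $k=2$, $\ell=1$ we have $n=11$, $a=4$, $b=5$, and $S=\{0\}\cup\{4,5\}\cup\{8,9,10\}$. Take $p=\frac25$. The measure of $\tilde{\mathcal F}_2(11)$ is $5^{-11}\sum_{s\in S}\binom{11}s2^s3^{11-s}$, which equals
$$\frac{177147+11547360+10777536+1140480+253440+33792}{48828125}=\frac{23929755}{48828125}\approx0.490 .$$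
This is less than $1-p=0.6$. So for this $n$ and $p$, leaving out one point beats $\tilde{\mathcal F}$, while for $p=\frac25$ and $\ell\to\infty$ the measure of $\tilde{\mathcal F}_2(n)$ tends to $1$. A hypothesis that $\ell$ is large in terms of $p$ cannot be avoided. The following statement appears as Conjecture 3.1 in "Partition-free families of sets" (http://www.renyi.hu/~pfrankl/2017-5.pdf).

**Conjecture 3.1.** For $p$ fixed, $\frac1{k+1}<p<\frac1k$, and $n=\ell k(k+1)+2k+1$ one has $m(n,p)=w_p(\tilde{\mathcal F}_k(n))$ as long as $\ell>\ell(p)$, where $\ell(p)$ is some threshold depending only on $p$ (and $k$).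

The conjecture is true. We shall prove the following.

**Theorem 1.** Let $\delta_0>0$. There are $\ell_0=\ell_0(k,\delta_0)$ and $c=c(k,\delta_0)>0$ such that for all $\ell>\ell_0$, all $p\in[\frac1{k+1}+\delta_0,\frac1k-\delta_0]$ and every partition-free $\mathcal F\subset2^{[n]}$,
$$w_p(\tilde{\mathcal F})-w_p(\mathcal F)\ \ge\ c\,w_p(\tilde{\mathcal F}\setminus\mathcal F).$$
Consequently $m(n,p)=w_p(\tilde{\mathcal F}_k(n))$, which is Conjecture 3.1, and $\tilde{\mathcal F}_k(n)$ is the unique maximizer. Moreover $w_p(\mathcal F\triangle\tilde{\mathcal F})\le\frac2c\,(w_p(\tilde{\mathcal F})-w_p(\mathcal F))$.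

For a given $p$, one applies this with $\delta_0=\min\{p-\frac1{k+1},\frac1k-p\}$. Two supplements describe the endpoints.

**Theorem 2.** Let $k=2$, $\delta_0>0$. There is $\ell_0(\delta_0)$ such that $m(n,p)=w_p(\tilde{\mathcal F}_2(n))$ for all $\ell>\ell_0(\delta_0)$ and all $p\in[\frac13+\delta_0,\frac12]$, with $\tilde{\mathcal F}_2(n)$ the unique maximizer if $p<\frac12$.

**Proposition 3.** There are $c_k>0$ and $L_k$ such that $\tilde{\mathcal F}_k(n)$ is not optimal for $p\in(\frac1{k+1},\frac1k)$ if $L_k\le\ell\le c_k\delta^{-2}$, where $\delta=p-\frac1{k+1}$; or, when $k\ge3$, where $\delta=\frac1k-p$. So any valid $\ell(p)$ tends to infinity, at least like $\delta^{-2}$, at these endpoints.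

## 3. Layer densities, and a fractional solution below the target

Fix a partition-free family $\mathcal F$. Let $f_s$ be the fraction of the $s$-subsets of $X$ that are *not* in $\mathcal F$, and let $W_s=\binom nsp^s(1-p)^{n-s}$. Then
$$1-w_p(\mathcal F)=\sum_{s=0}^nf_sW_s,\qquad 1-w_p(\tilde{\mathcal F})=\sum_{s\in T}W_s .\tag{3}$$
So we want $\sum_sf_sW_s\ge\sum_{s\in T}W_s$. For $\tilde{\mathcal F}$ itself, $f_s=1$ on $T$ and $f_s=0$ on $S$. For $\{F:1\notin F\}$ we have $f_s=\frac sn$.

The obvious constraint on the $f_s$ comes from random partitions. If $s_1+\dots+s_m=n$ with all $s_i\ge1$, take a uniformly random ordered partition of $X$ into parts of these sizes. Each part is a uniform set of its size, and at least one part is not in $\mathcal F$. Hence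
$$f_{s_1}+\dots+f_{s_m}\ge1,\qquad\text{in particular } f_n=1. \tag{4}$$

The sensible plan is linear programming duality done by hand: add inequalities of type (4), with nonnegative multipliers, to get $\sum_s\lambda_sf_s\ge\sum_{s\in T}W_s$ with $\lambda_s\le W_s$ for every $s$. To use (4) for a given $s\in T$ we complete $s$ to $n$ by parts from $[a,b]$, where we can afford some load. This is always possible:

1. For $1\le y\le a-1$ we have $ka=n+1-a\le n-y\le n-1=kb$. Split $n-y$ into $k$ parts, each equal to $\lfloor\frac{n-y}k\rfloor$ or $\lceil\frac{n-y}k\rceil$. All of them lie in $[a,b]$.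
2. For $s\in[ib+1,(i+1)a-1]$, $1\le i\le k-1$, put $m=k-i$. Then $n-s\le kb-ib=mb$ and $n-s\ge(k+1)a-(i+1)a=ma$. Split $n-s$ into $m$ parts, each the floor or the ceiling of $\frac{n-s}m$. All of them lie in $[a,b]$.

We call these the parts *assigned* to $y$ or $s$. For instance, for $n=11$ the parts assigned to $3$ are $4,4$, those assigned to $2$ are $4,5$, and the part assigned to $7$ is $4$.

Now give (4) for each $s\in T$ and its assigned parts the multiplier $W_s$. For $y=a-1$ the inequality reads $f_{a-1}+kf_a\ge1$, so $f_a$ is loaded with $kW_{a-1}$. But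
$$\frac{W_{a-1}}{W_a}=\frac{a(1-p)}{(n-a+1)p}=\frac{a(1-p)}{ka\,p}=\frac{1-p}{kp},\qquad\text{so } kW_{a-1}=\frac{1-p}p\,W_a>W_a ,$$
since $p<\frac12$. The coefficient of $f_a$ is too large. At the other end, for $s=b+1$ we have $n-s=(k-1)b$, and (4) reads $f_{b+1}+(k-1)f_b\ge1$. The load on $f_b$ is $(k-1)W_{b+1}$. Since $\frac{W_{b+1}}{W_b}=\frac{((k-1)b+1)p}{(b+1)(1-p)}$, this load divided by $W_b$ tends to $\frac{(k-1)^2p}{1-p}>\frac{(k-1)^2}k>1$ when $k\ge3$.

A cleverer choice of partitions does not help: the inequalities (4) are too weak as a whole. We check this for $k=2$, where $n=3a-1=2b+1$, with $p<\frac12$ fixed and $\theta=\frac p{1-p}<1$. Define numbers $f_s$ by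
$$f_{a-1}=\tfrac12,\quad f_a=\tfrac14,\quad f_{2a}=\tfrac12,\quad f_s=1\ \text{ for } s\in T\setminus\{a-1\},\quad f_s=0\ \text{ otherwise}.$$
They satisfy every inequality (4). A partition with a part in $T\setminus\{a-1\}$, or with two parts $a-1$, is fine. A partition with all parts in $S$ does not exist. In the remaining case there is one part $a-1$ and the other parts lie in $[a,b]\cup[2a,2b]$ and sum to $n-(a-1)=2a$. Since $b<2a$, they are either the single part $2a$ or two parts $a$, and the sum of the $f$'s is $\frac12+\frac12$ or $\frac12+\frac14+\frac14$. But $W_{a-1}=\frac1{2\theta}W_a$ and $W_{2a}=W_{n-(a-1)}=\theta^{a+1}W_{a-1}$, so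
$$\sum_sf_sW_s-\sum_{s\in T}W_s=-\tfrac12W_{a-1}+\tfrac14W_a+\tfrac12W_{2a}=\tfrac14W_a\Big(1-\tfrac1\theta+\theta^a\Big)<0$$
once $\theta^a<\frac1\theta-1$. So (4) alone cannot prove the theorem, and the trouble sits at sizes next to $a$ (and, for $k\ge3$, next to $b$).

What would suffice near $a$? We would like $f_{a-1}+f_a+\dots+f_{a+k-1}\ge1$: the load is spread over $k$ sizes, with coefficient $1$ on each instead of $k$ on one. The fractional solution above violates this, since $f_{a-1}+f_a+f_{a+1}=\frac34$. To prove such an inequality we must use many partitions of the same random structure at once.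

## 4. Disjoint unions in a cube, and the inequality near $a$

The plan is to fix $k+1$ disjoint random sets a little smaller than $a$ and to distribute the few remaining points among them in all possible ways. The remaining points form a small set $R$, and we need a fact about families on $R$.

**Definition.** Let $|R|=N$. For $\mathcal G\subset2^R$ let $\mu(\mathcal G)=\sum_{Z\in\mathcal G}\binom N{|Z|}^{-1}$, the sum over all sizes of the fraction of that layer contained in $\mathcal G$. So $0\le\mu(\mathcal G)\le N+1$. Let $\mathcal G_1\sqcup\mathcal G_2=\{Z_1\cup Z_2:Z_i\in\mathcal G_i,\ Z_1\cap Z_2=\emptyset\}$. This operation is associative.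

Example: let $R=\{x,y\}$ and let $\mathcal G_1=\mathcal G_2$ consist of the nonempty subsets. Then $\mu(\mathcal G_i)=\frac12+\frac12+1=2$, $\mathcal G_1\sqcup\mathcal G_2=\{R\}$, and $\mu(\{R\})=1=2+2-3$. This is equality in the following lemma.

**Lemma 1.** $\mu(\mathcal G_1\sqcup\mathcal G_2)\ge\mu(\mathcal G_1)+\mu(\mathcal G_2)-(N+1)$.

**Proof.** We use induction on $N$. For $N=0$ each $\mathcal G_i$ is empty or $\{\emptyset\}$, and $\mathcal G_1\sqcup\mathcal G_2=\{\emptyset\}$ exactly when both are $\{\emptyset\}$. The three cases read $1\ge1+1-1$, $0\ge1+0-1$ and $0\ge0+0-1$.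

Let $N\ge1$. If $\emptyset\in\mathcal G_1$, then $\mathcal G_1\sqcup\mathcal G_2\supset\mathcal G_2$, and the claim follows from $\mu(\mathcal G_1)\le N+1$. The case $\emptyset\in\mathcal G_2$ is the same. So assume that neither family contains $\emptyset$.

To use induction, we delete an element and average over it. For $e\in R$ let $\mathcal G^{+e}=\{Z\setminus\{e\}:e\in Z\in\mathcal G\}$ and $\mathcal G^{-e}=\{Z\in\mathcal G:e\notin Z\}$. These are families in $2^{R\setminus\{e\}}$. Write $\mu_e$ for the measure $\mu$ on $2^{R\setminus\{e\}}$. A set $Z\in\mathcal G$ with $|Z|=z\ge1$ contributes to $\mathcal G^{+e}$ for $z$ choices of $e$, each time $\binom{N-1}{z-1}^{-1}$, and $\frac zN\binom{N-1}{z-1}^{-1}=\binom Nz^{-1}$. If $z\le N-1$, it contributes to $\mathcal G^{-e}$ for $N-z$ choices of $e$, and $\frac{N-z}N\binom{N-1}z^{-1}=\binom Nz^{-1}$. Hence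
$$\tfrac1N\sum_e\mu_e(\mathcal G^{+e})=\mu(\mathcal G)-[\emptyset\in\mathcal G],\qquad\tfrac1N\sum_e\mu_e(\mathcal G^{-e})=\mu(\mathcal G)-[R\in\mathcal G],$$
where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. Moreover $(\mathcal G_1\sqcup\mathcal G_2)^{+e}\supset\mathcal G_1^{+e}\sqcup\mathcal G_2^{-e}$: if $e\in Z_1\in\mathcal G_1$, $e\notin Z_2\in\mathcal G_2$ and $Z_1\setminus\{e\}$, $Z_2$ are disjoint, then $Z_1,Z_2$ are disjoint and their union contains $e$. By induction on the $(N-1)$-element sets $R\setminus\{e\}$,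
$$\mu(\mathcal G_1\sqcup\mathcal G_2)\ge\tfrac1N\sum_e\mu_e\big((\mathcal G_1\sqcup\mathcal G_2)^{+e}\big)\ge\tfrac1N\sum_e\big(\mu_e(\mathcal G_1^{+e})+\mu_e(\mathcal G_2^{-e})-N\big)\ge\mu(\mathcal G_1)+\mu(\mathcal G_2)-1-N,$$
where the last step uses $\emptyset\notin\mathcal G_1$ and $[R\in\mathcal G_2]\le1$. $\square$

**Consequence.** Let $r\ge2$ and suppose that $\mathcal G_1,\dots,\mathcal G_r\subset2^R$ admit no partition $R=Z_1\sqcup\dots\sqcup Z_r$ with $Z_i\in\mathcal G_i$ (empty $Z_i$ allowed). Then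
$$\sum_{i=1}^r\mu(\mathcal G_i)\le(r-1)(N+1). \tag{5}$$
Indeed, let $\mathcal G=\mathcal G_1\sqcup\dots\sqcup\mathcal G_{r-1}$. Applying Lemma 1 $r-2$ times gives $\mu(\mathcal G)\ge\sum_{i<r}\mu(\mathcal G_i)-(r-2)(N+1)$. If $Z\in\mathcal G$, then $R\setminus Z\notin\mathcal G_r$. So the complements of members of $\mathcal G$ and the members of $\mathcal G_r$ form disjoint families. Complementation preserves $\mu$, so $\mu(\mathcal G)+\mu(\mathcal G_r)\le N+1$. Combining the two bounds gives (5).

**Lemma 2.** For $1\le t\le a-1$: $\displaystyle\sum_{s=a-t}^{a+kt-1}f_s\ge t.$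

**Proof.** Let $r=k+1$, $\beta=a-t\ge1$ and $N=rt-1$. Then $n=ra-1=r\beta+N$. Choose uniformly random disjoint $\beta$-sets $B_1,\dots,B_r$, let $R$ be the set of the remaining $N$ points, and put $\mathcal G_i=\{Z\subset R:B_i\cup Z\in\mathcal F\}$. If $R=Z_1\sqcup\dots\sqcup Z_r$ with $Z_i\in\mathcal G_i$, then the sets $B_i\cup Z_i$ are members of $\mathcal F$ that partition $X$. This is impossible, so (5) holds for every outcome.

Take expectations. If $Z$ is a uniform $z$-subset of $R$, then $B_i\cup Z$ is a uniform $(\beta+z)$-subset of $X$. So the expected fraction of the $z$-th layer of $2^R$ that lies in $\mathcal G_i$ is $1-f_{\beta+z}$, and $\mathbb E\,\mu(\mathcal G_i)=\sum_{z=0}^N(1-f_{\beta+z})$. By (5), $r\sum_{z=0}^N(1-f_{\beta+z})\le(r-1)(N+1)$, that is, $\sum_{z=0}^Nf_{\beta+z}\ge\frac{N+1}r=t$. Finally $\beta+N=a-t+(k+1)t-1=a+kt-1$. $\square$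

For $\tilde{\mathcal F}$ this is an equality as long as $a+kt-1\le b$: the $t$ sizes $a-t,\dots,a-1$ are in $T$ and the others in $S$.

## 5. Chains, a martingale, and the inequality near $b$

Near $b$ the natural analogue of Lemma 2 is
$$\sum_{s=b+1}^{b+t}f_s+\sum_{s=b+1-(k-1)t}^{b}f_s\ge t ,$$
with $t$ sizes from $T$ and $(k-1)t$ sizes from $S$. Mirroring the proof of Lemma 2 would mean starting from $k$ sets of the largest size $\gamma=b+t$ and removing points. But $k\gamma=n+kt-1>n$, so such sets cannot be disjoint, and there is no common leftover set $R$ on which to play Lemma 1. We prove the inequality with a factor $1+\varepsilon$ on the second sum. That is enough, since the multipliers leave some room.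

The idea is to choose all sets but two at random, each as a decreasing chain, and in each chain to stop at the first member of $\mathcal F$. The two last sets are then a set and its complement inside what remains, where the trivial pairing argument works. The remaining region depends on $\mathcal F$ through the stopping, so it is not uniform. The following lemma shows that this costs little: averages over $s$-sets avoiding $V$ hardly change, in mean square, when one random point is added to $V$.

For a real function $h$ on the $s$-subsets of $X$ and $|V|\le n-s$, let $\bar h(V)$ be the average of $h(A)$ over all $s$-subsets $A$ of $X\setminus V$. Example: if $h(A)=[1\in A]$, then $\bar h(V)=\frac s{n-|V|}$ if $1\notin V$, and $\bar h(V)=0$ if $1\in V$.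

**Lemma 3.** Let $\eta=\mathbb E\,h(A)^2$ for a uniform $s$-set $A$. If $V$ is a uniform $v$-set, $v+s<n$, and $x$ is uniform in $X\setminus V$, then
$$\mathbb E\big(\bar h(V\cup\{x\})-\bar h(V)\big)^2\le\frac\eta{n-v-s}.$$

In the example with $v=0$ and $1\le s\le n-1$, the left side is $\frac1n\big(\frac sn\big)^2+\frac{n-1}n\big(\frac s{n-1}-\frac sn\big)^2=\frac{s^2}{n^2(n-1)}$. The right side is $\frac s{n(n-s)}$, which is indeed at least as large, because $s(n-s)\le n(n-1)$.

**Proof.** **Step 1: a martingale with bounded total variance.** Let $L=n-v-s\ge1$. Let $x_1,\dots,x_L$ be a uniformly random sequence of distinct elements of $X\setminus V$, let $V_l=V\cup\{x_1,\dots,x_l\}$ and $A=X\setminus V_L$. Then $A$ is a uniform $s$-set. Given $V,x_1,\dots,x_l$, it is a uniform $s$-subset of $X\setminus V_l$. So $\bar h(V_l)=\mathbb E[h(A)\mid V,x_1,\dots,x_l]$ is a martingale that ends with $\bar h(V_L)=h(A)$. The differences $\Delta_l=\bar h(V_{l+1})-\bar h(V_l)$, $0\le l<L$, of a square-integrable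 martingale are orthogonal, so $\sum_l\mathbb E\Delta_l^2=\mathbb E(h(A)-\bar h(V))^2\le\eta$, because $\bar h(V)$ is a conditional expectation of $h(A)$.

**Step 2: the variances increase.** We show $\mathbb E\Delta_l^2\le\mathbb E\Delta_{l+1}^2$ for $0\le l\le L-2$. Then $\Delta_0$, the difference in the lemma, satisfies $L\,\mathbb E\Delta_0^2\le\eta$. Let $m=|X\setminus V_l|=L+s-l\ge s+2$, and let $V'=V_l\cup\{x_{l+2}\}$. Condition on $V,x_1,\dots,x_l$ and on $x_{l+2}$, but not on $x_{l+1}$. Then $x_{l+1}$ is uniform on the $m-1$ elements of $X\setminus V'$. Averaging $\bar h(V'\cup\{x_{l+1}\})$ over it gives $\bar h(V')$, so $\bar h(V_{l+2})$ has conditional expectation $\bar h(V')$. Since $\sum_{x\in X\setminus V_l}\bar h(V_l\cup\{x\})=m\,\bar h(V_l)$, the conditional expectation of $\bar h(V_{l+1})=\bar h(V_l\cup\{x_{l+1}\})$ is $\frac{m\bar h(V_l)-\bar h(V')}{m-1}$. Subtracting,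
$$\mathbb E[\Delta_{l+1}\mid V,x_1,\dots,x_l,x_{l+2}]=\tfrac m{m-1}\big(\bar h(V')-\bar h(V_l)\big).$$
Given $V_l$, the element $x_{l+2}$ is uniform in $X\setminus V_l$, just as $x_{l+1}$ is, so $\bar h(V')-\bar h(V_l)$ has the law of $\Delta_l$. By Jensen's inequality, $\mathbb E\Delta_{l+1}^2\ge\big(\frac m{m-1}\big)^2\mathbb E\Delta_l^2\ge\mathbb E\Delta_l^2$. $\square$

**Lemma 4.** Let $k\ge2$, $t\ge1$, $\varepsilon>0$. If $n\ge n_0(k,t,\varepsilon)$, then
$$\sum_{s=b+1}^{b+t}f_s+(1+\varepsilon)\sum_{s=b+1-(k-1)t}^{b}f_s\ \ge\ t.$$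

**Proof.** For $k=2$ we have $n=2b+1$. If $t\le b$, then (4) gives $f_{b+x}+f_{b+1-x}\ge1$ for $1\le x\le t$. Adding these gives the claim, even with $\varepsilon=0$.

**Step 1: notation for $k\ge3$.** Let $r=k\ge3$, $\gamma=b+t$, $N=rt-1$. Then $n=kb+1=r\gamma-N$. Let $n$ be so large that $\gamma>N$. The sizes in the lemma are $\gamma-z$ for $0\le z\le N$, and those with $z<t$ are the sizes above $b$. Put
$$\alpha=\sum_{z<t}(1-f_{\gamma-z}),\qquad g=\sum_{t\le z\le N}f_{\gamma-z}.$$
The first sum in the lemma is $t-\alpha$ and the second is $g$, so we must show $\alpha\le(1+\varepsilon)g$.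

**Step 2: the random chains.** Choose uniformly random disjoint $\gamma$-sets $C_1^0,\dots,C_{r-2}^0$. This is possible, as $n-(r-2)\gamma=2\gamma-N>0$. Inside each, choose independently a uniformly random chain $C_i^0\supset C_i^1\supset\dots\supset C_i^N$ with $|C_i^z|=\gamma-z\ge1$. Each $C_i^z$ is a uniform $(\gamma-z)$-set. Let $M_i$ be the number of $z\in[0,N]$ with $C_i^z\notin\mathcal F$. Let $\tau_i$ be the least $z$ with $C_i^z\in\mathcal F$, and $\tau_i=N$ if there is none (then $M_i=N+1$). For $j\in[0,N]^{r-2}$ let $V^j=\bigcup_iC_i^{j_i}$, and let $V=V^\tau$, $Y=X\setminus V$. Then $|Y|\ge2\gamma-N\ge\gamma$. Given $V$, let $A_z$ be a uniform $(\gamma-z)$-subset of $Y$, and put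
$$U(V)=\sum_{z=0}^N\Pr(A_z\notin\mathcal F).$$

In the smallest case $k=3$, $t=1$ we have $n=3b+1$, $\gamma=b+1$, $N=2$, and there is one chain with sizes $b+1,b,b-1$. For $\tilde{\mathcal F}$, with $b-1\ge a$, the chain stops at size $b$, so $\tau_1=1$ and $M_1=1$. Then $|Y|=2b+1$, and $U(V)=1$ because only $A_0$, of size $b+1$, is not in $\tilde{\mathcal F}$. So $M_1+2U(V)=3=N+1$, which is equality in the next step.

**Step 3: a pointwise inequality.** This is where partition-freeness enters. We claim that always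
$$\sum_{i=1}^{r-2}M_i+2U(V)\ge N+1. \tag{6}$$
This is trivial if some $M_i=N+1$. Otherwise $C_i^{\tau_i}\in\mathcal F$ for every $i$, and $M_i\ge\tau_i$. Let $\theta=\sum_i\tau_i$. If $\theta\ge N+1$, we are done. Otherwise let $N'=N-\theta\ge0$. Then $|Y|=r\gamma-N-(r-2)\gamma+\theta=2\gamma-N'$. For $0\le z\le N'$ the set $Y\setminus A_z$ has size $\gamma-(N'-z)$, so it is distributed as $A_{N'-z}$. The sets $A_z$ and $Y\setminus A_z$ are not both in $\mathcal F$, since together with the $C_i^{\tau_i}$ they partition $X$. Hence $\Pr(A_z\notin\mathcal F)+\Pr(A_{N'-z}\notin\mathcal F)\ge1$. Summing over $0\le z\le N'$ gives $2U(V)\ge N'+1=N+1-\theta$, and $\sum_iM_i\ge\theta$.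

**Step 4: the expectation if $V$ were uniform.** We express everything through deviations from the pattern of $\tilde{\mathcal F}$. First, $\mathbb EM_i=\sum_{z=0}^Nf_{\gamma-z}=t-\alpha+g$. For $(\gamma-z)$-sets $A$ put $h_z(A)=[A\notin\mathcal F]-[z<t]\in\{-1,0,1\}$, and let $H(V)=\sum_{z=0}^N\bar h_z(V)$. Then $U(V)=t+H(V)$. For a uniform $(\gamma-z)$-set, $\eta_z=\mathbb Eh_z^2$ equals $1-f_{\gamma-z}$ for $z<t$ and $f_{\gamma-z}$ for $z\ge t$, so
$$\sum_z\eta_z=\alpha+g. \tag{7}$$
Let $\mathbf t=(t,\dots,t)$ and $\mathbf 0=(0,\dots,0)$; note that $t<N$. The set $V^{\mathbf t}$ has a fixed size and is uniform, so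
$$\mathbb E\,H(V^{\mathbf t})=\sum_z\mathbb Eh_z=\sum_{z<t}(f_{\gamma-z}-1)+\sum_{z\ge t}f_{\gamma-z}=g-\alpha .$$
If we could replace $V$ by $V^{\mathbf t}$ in (6), the expectation would read $rt\le(r-2)(t-\alpha+g)+2(t+g-\alpha)$, that is, $\alpha\le g$. So we must bound $\mathbb E[H(V)-H(V^{\mathbf t})]$. An error that merely tends to $0$ would be useless, because $\alpha$ and $g$ may be far smaller. We need an error that is small compared with $\alpha+g$.

**Step 5: the cost of stopping.** The error is a product of two factors, each of order $\sqrt{\alpha+g}$. First, $V$ rarely differs from $V^{\mathbf t}$. Let $\mathcal B$ be the event $\tau\ne\mathbf t$. If $\tau_i<t$, then $C_i^z\in\mathcal F$ for some $z<t$. If $\tau_i>t$, then $C_i^t\notin\mathcal F$. Hence $\Pr(\mathcal B)\le(r-2)\big(\sum_{z<t}(1-f_{\gamma-z})+f_{\gamma-t}\big)\le(r-2)(\alpha+g)$. By the Cauchy–Schwarz inequality, with the sum over all $j\in[0,N]^{r-2}$ and $\|\cdot\|_2$ the $L^2$ norm,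
$$\mathbb E\big[H(V)-H(V^{\mathbf t})\big]\le\mathbb E\Big[1_{\mathcal B}\sum_j|H(V^j)-H(V^{\mathbf t})|\Big]\le\sqrt{\Pr(\mathcal B)}\,\sum_j\|H(V^j)-H(V^{\mathbf t})\|_2 .$$
Secondly, each norm is small. For a *fixed* $j$, the law of the pair $(V^j,V^{\mathbf 0})$ is invariant under permutations of $X$, and $V^j\subset V^{\mathbf 0}$ have fixed sizes. So the pair is uniform among nested pairs of these sizes. In other words, $V^{\mathbf 0}$ arises in law from a uniform set $V^j$ by adding at most $(r-2)N$ random new elements one after another, and all intermediate sets are uniform. Before each addition the set has $v\le(r-2)\gamma-1$ elements, so with $s=\gamma-z\le\gamma$,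
$$n-v-s\ge n-(r-2)\gamma+1-\gamma=\gamma-N+1>\gamma-N .$$
By Lemma 3, each addition changes $\bar h_z$ in $L^2$ by at most $\sqrt{\eta_z/(\gamma-N)}$. Going from $V^j$ to $V^{\mathbf 0}$ and comparing $V^{\mathbf 0}$ with $V^{\mathbf t}$ in the same way, the triangle inequality gives $\|\bar h_z(V^j)-\bar h_z(V^{\mathbf t})\|_2\le2(r-2)N\sqrt{\eta_z/(\gamma-N)}$. By (7) and Cauchy–Schwarz, $\sum_z\sqrt{\eta_z}\le\sqrt{(N+1)(\alpha+g)}$. There are $(N+1)^{r-2}$ indices $j$, so altogether
$$\mathbb EH(V)\le g-\alpha+\frac{K(\alpha+g)}{\sqrt{\gamma-N}},\qquad K=2(N+1)^{r-2}(r-2)^{3/2}N\sqrt{N+1}.$$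

**Step 6: conclusion.** Taking expectations in (6),
$$rt=N+1\le(r-2)(t-\alpha+g)+2(t+g-\alpha)+\frac{2K(\alpha+g)}{\sqrt{\gamma-N}} .$$
The terms $rt$ cancel, and $\alpha-g\le\omega(\alpha+g)$ with $\omega=\frac{2K}{r\sqrt{\gamma-N}}$. Here $K$ depends only on $k$ and $t$, while $\gamma-N=b+1-(k-1)t\to\infty$. So for $n$ large $\omega<1$ and $\alpha\le\frac{1+\omega}{1-\omega}\,g\le(1+\varepsilon)g$. $\square$

## 6. Binomial weights: a size in $T$ against its assigned parts

Lemmas 2 and 4 handle a bounded number of sizes next to $a$ and $b$. For the other sizes in $T$ we return to (4) with the assigned parts, so we must show that $W_y$ is much smaller than $W_u$ for every part $u$ assigned to $y$. Let $\frac1{k+1}<p<\frac1k$ and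
$$\rho=\frac{1-p}{kp}<1,\qquad\sigma=\frac{(k-1)p}{1-p}<1 .$$

**(W1)** $W_j\ge W_{j-1}$ if and only if $j\le(n+1)p$. Indeed $\frac{W_j}{W_{j-1}}=\frac{(n-j+1)p}{j(1-p)}$. So the weights increase weakly up to $(n+1)p$ and decrease strictly afterwards.

**(W2)** For $1\le j\le a$: $\frac{W_{j-1}}{W_j}=\frac{j(1-p)}{(n-j+1)p}\le\frac{a(1-p)}{ka\,p}=\rho$, since $n+1-a=ka$. So $W_y\le\rho^{a-y}W_a$ for $y\le a$.

**(W3)** For $b\le j<n$: $\frac{W_{j+1}}{W_j}=\frac{(n-j)p}{(j+1)(1-p)}\le\sigma$, since $n-b=(k-1)b+1\le(k-1)(b+1)$. So $W_s\le\sigma^{s-b}W_b$ for $s\ge b$.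

For sizes far from $a$ and $b$ we use the relative entropy $D(x\|p)=x\ln\frac xp+(1-x)\ln\frac{1-x}{1-p}$, with $0\ln0=0$. We have
$$\tfrac1{n+1}e^{-nD(s/n\|p)}\le W_s\le e^{-nD(s/n\|p)}. \tag{8}$$
Indeed, with $q=\frac sn$, $W_s=e^{-nD(q\|p)}\Pr(\mathrm{Bin}(n,q)=s)$, which gives the upper bound. Since $s\le(n+1)q=s+\frac sn<s+1$ for $0<s<n$, (W1) with $q$ in place of $p$ shows that $s$ is a mode of $\mathrm{Bin}(n,q)$. For $s\in\{0,n\}$ this is trivial. A most likely value among $n+1$ has probability at least $\frac1{n+1}$.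

**(D1)** For an integer $j\ge2$ and $0\le x\le\frac1{j-1}$: $D(1-(j-1)x\,\|\,\frac1j)\ge D(x\,\|\,\frac1j)$. Put $y=1-(j-1)x$, so $1-y=(j-1)x$. Then
$$D(y\|\tfrac1j)-D(x\|\tfrac1j)=y\ln(jy)+(j-2)x\ln(jx)-(1-x)\ln\frac{j(1-x)}{j-1}.$$
The $j-1$ numbers $y,x,\dots,x$ have sum $1-x$ and mean $\frac{1-x}{j-1}$. Jensen's inequality for the convex function $v\mapsto v\ln(jv)$ gives the claim.

**(D2)** $\partial_pD(x\|p)=\frac{p-x}{p(1-p)}$, so $\partial_p[D(y\|p)-D(x\|p)]=\frac{x-y}{p(1-p)}$, and $\frac1{p(1-p)}\ge4$.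

**(D3)** If $x,p\in[\frac1{k+1},\frac1k]$, then the odds $\frac x{1-x}$, $\frac p{1-p}$ lie in $[\frac1k,\frac1{k-1}]$, so $|\partial_xD(x\|p)|=\big|\ln\frac{x(1-p)}{(1-x)p}\big|\le\ln\frac k{k-1}\le\ln2$. So if $u$ is an integer, $|u-x_0n|\le1$ and $\frac un,x_0\in[\frac1{k+1},\frac1k]$, then $nD(\frac un\|p)\le nD(x_0\|p)+\ln2$. By (8), $W_u\ge\frac1{2(n+1)}e^{-nD(x_0\|p)}$.

(D1) compares a size with its partners at $p=\frac1j$, and (D2) moves the comparison to the actual $p$ and makes it strict.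

**Lemma 5.** Let $p\in[\frac1{k+1}+\delta_0,\frac1k-\delta_0]$, $n\ge n_0(k,\delta_0)$ and $c_1=2k\delta_0^2$.

(i) If $u$ is a part assigned to $y$, $1\le y\le a-1$, then $W_y\le\max\{\rho^{a-y},\,2(n+1)e^{-c_1n}\}\,W_u$.

(ii) If $u$ is a part assigned to $s\in T$, $b<s<n$, then $W_s\le\max\{\sigma^{s-b},\,2(n+1)e^{-c_1n}\}\,W_u$.

**Proof of (i).** Let $x=\frac yn$ and $x'=\frac{1-x}k=\frac{n-y}{kn}\in[\frac an,\frac bn]$. Then $|u-x'n|\le1$. Let $p_2=\frac12(p+\frac1{k+1})$, so that $p-p_2\ge\frac{\delta_0}2$.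

*Case $x'<p_2$.* Then $a\le u\le p_2n+1\le(n+1)p$ for $n$ large. So $W_u\ge W_a$ by (W1), and $W_y\le\rho^{a-y}W_a\le\rho^{a-y}W_u$ by (W2).

*Case $x'\ge p_2$.* Since $x=1-kx'$ and $x'\le\frac1k$, (D1) with $j=k+1$ gives $D(x\|\frac1{k+1})\ge D(x'\|\frac1{k+1})$. Here $x'-x=(k+1)x'-1\ge(k+1)p_2-1\ge\frac{(k+1)\delta_0}2>0$. Integrating (D2) from $\frac1{k+1}$ to $p$,
$$D(x\|p)-D(x'\|p)\ge4\big(p-\tfrac1{k+1}\big)(x'-x)\ge2(k+1)\delta_0^2\ge c_1 . \tag{9}$$
By (8) and (D3), $W_y\le e^{-nD(x\|p)}\le e^{-c_1n}e^{-nD(x'\|p)}\le2(n+1)e^{-c_1n}W_u$.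

**Proof of (ii).** Let $m\le k-1$ be the number of parts assigned to $s$ and let $x_0=\frac{n-s}{mn}\in[\frac an,\frac bn]$, so that $\frac sn=1-mx_0$ and $|u-x_0n|\le1$. Let $p_1=\frac12(p+\frac1k)$, so that $p_1-p\ge\frac{\delta_0}2$.

*Case $x_0>p_1$.* Then $b\ge u\ge p_1n-1\ge(n+1)p$ for $n$ large. So $W_u\ge W_b$ by (W1), and $W_s\le\sigma^{s-b}W_b\le\sigma^{s-b}W_u$ by (W3).

*Case $x_0\le p_1$.* Put $y=1-(k-1)x_0$. As $m\le k-1$ and $x_0<\frac1k$, we have $\frac sn\ge y>\frac1k>p$. Since $D(\cdot\|p)$ increases on $[p,1]$, $D(\frac sn\|p)\ge D(y\|p)$. By (D1) with $j=k$, $D(y\|\frac1k)\ge D(x_0\|\frac1k)$. Integrating (D2) from $\frac1k$ down to $p$, with $y>x_0$,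
$$D(y\|p)-D(x_0\|p)\ge4\big(\tfrac1k-p\big)(y-x_0)=4\big(\tfrac1k-p\big)(1-kx_0)\ge2k\delta_0^2=c_1 ,$$
since $1-kx_0\ge1-kp_1=\frac k2(\frac1k-p)\ge\frac{k\delta_0}2$. As before, (8) and (D3) give $W_s\le2(n+1)e^{-c_1n}W_u$. $\square$

## 7. Adding the inequalities: proof of Theorem 1

We now choose multipliers so that each $f_s$ with $s\in T$ gets coefficient exactly $W_s$, each $f_u$ with $u\in[a,b]$ gets at most a constant fraction of $W_u$, and all other $f_s$ get $0$. The nested inequalities of Lemma 2, $t=1,2,\dots,t_0$, are combined by telescoping, so that the load on each $f_u$ is at most $W_{a-1}\le\rho W_a$ in total. Lemma 4 is used in the same way near $b$.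

**Step 1: constants.** Assume that the interval for $p$ is nonempty. Let $\rho^*,\sigma^*<1$ be the suprema of $\rho,\sigma$ over it and $\kappa=\max\{\rho^*,\frac{1+\sigma^*}2\}<1$. Choose $\varepsilon>0$ with $(1+\varepsilon)\sigma^*\le\frac{1+\sigma^*}2$, then $t_0\ge1$ with
$$\frac{k\rho^{*\,t_0+1}}{1-\rho^*}+\frac{k\sigma^{*\,t_0+1}}{1-\sigma^*}\le\frac{1-\kappa}4 ,$$
and then $n$ so large that, for every $p$ in the interval:

1. Lemma 4 holds for this $\varepsilon$ and all $t\le t_0$, and Lemma 5 holds;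
2. $4kn(n+1)e^{-c_1n}\le\frac{1-\kappa}4$;
3. $a>t_0+1$ and $b+t_0\le2a-1$ (possible, as $2a-1-b=\ell(k-1)+1$);
4. $a+kt_0-1\le(n+1)p<b+1-(k-1)t_0$ (possible, as $a=\frac{n+1}{k+1}$, $b=\frac{n-1}k$ and $\frac1{k+1}+\delta_0\le p\le\frac1k-\delta_0$).

All this depends only on $k$ and $\delta_0$. By conditions 3 and 4, for $1\le t\le t_0$ the sizes in Lemma 2 lie in $[a-t_0,b]$, with $a-t_0\ge1$; the sizes in Lemma 4 lie in $[a,b+t_0]$; and $[b+1,b+t_0]\subset[b+1,2a-1]\subset T$.

**Step 2: the combination.** Add the following inequalities. The multipliers are nonnegative by (W2) and (W3).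

1. Lemma 2 for $1\le t\le t_0$, with multiplier $c_t=W_{a-t}-W_{a-t-1}$ for $t<t_0$ and $c_{t_0}=W_{a-t_0}$.
2. Lemma 4 for $1\le t\le t_0$, with multiplier $d_t=W_{b+t}-W_{b+t+1}$ for $t<t_0$ and $d_{t_0}=W_{b+t_0}$.
3. (4) for $y$ and its assigned parts, $1\le y\le a-t_0-1$, with multiplier $W_y$.
4. (4) for $s$ and its assigned parts, $s\in T$, $b+t_0<s<n$, with multiplier $W_s$.
5. $f_n\ge1$, with multiplier $W_n$.

The result has the form $\sum_s\lambda_sf_s\ge\Lambda$. By telescoping, $\sum_{t\ge j}c_t=W_{a-j}$ and $\sum_{t\ge j}d_t=W_{b+j}$ for $1\le j\le t_0$. Hence $\sum_ttc_t=\sum_{j=1}^{t_0}W_{a-j}$ and $\sum_ttd_t=\sum_{j=1}^{t_0}W_{b+j}$, so $\Lambda=\sum_{s\in T}W_s$.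

**Step 3: coefficients outside $[a,b]$.** For $s=a-j$, $1\le j\le t_0$, the coefficient is $\sum_{t\ge j}c_t=W_{a-j}$. For $s=b+j$, $1\le j\le t_0$, it is $\sum_{t\ge j}d_t=W_{b+j}$. Every other size in $T$ occurs exactly once, in item 3, 4 or 5, because all assigned parts lie in $[a,b]$. So $\lambda_s=W_s$ for all $s\in T$. For $s\in S\setminus[a,b]$ we have $\lambda_s=0$.

**Step 4: coefficients in $[a,b]$.** Let $u\in[a,b]$. Item 1 contributes at most $\sum_tc_t=W_{a-1}$, and only if $u\le a+kt_0-1\le(n+1)p$. In that case $W_{a-1}\le\rho W_a\le\rho W_u$ by (W2) and (W1). Item 2 contributes at most $(1+\varepsilon)\sum_td_t=(1+\varepsilon)W_{b+1}$, and only if $u\ge b+1-(k-1)t_0>(n+1)p$. In that case it contributes at most $(1+\varepsilon)\sigma W_b\le(1+\varepsilon)\sigma W_u$ by (W3) and (W1). The two ranges of $u$ are disjoint, so items 1 and 2 together contribute at most $\kappa W_u$. In items 3 and 4, each $y$ or $s$ that has $u$ as an assigned part contributes at most $k$ times its weight.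 By Lemma 5, and since there are at most $n$ such $y$ and $s$, the total is at most
$$\Big[\frac{k\rho^{t_0+1}}{1-\rho}+\frac{k\sigma^{t_0+1}}{1-\sigma}+kn\cdot2(n+1)e^{-c_1n}\Big]W_u\le\frac{1-\kappa}2\,W_u .$$
Hence $\lambda_u\le\frac{1+\kappa}2W_u$.

**Step 5: conclusion.** Let $c=\frac{1-\kappa}2$. Then $W_s-\lambda_s\ge cW_s$ for $s\in S$ and $W_s-\lambda_s=0$ for $s\in T$. By (3),
$$w_p(\tilde{\mathcal F})-w_p(\mathcal F)=\sum_sf_sW_s-\sum_{s\in T}W_s\ge\sum_sf_s(W_s-\lambda_s)\ge c\sum_{s\in S}f_sW_s=c\,w_p(\tilde{\mathcal F}\setminus\mathcal F),$$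
where the last equality holds because $\tilde{\mathcal F}$ contains all sets with sizes in $S$ and no others. So $\tilde{\mathcal F}$ is optimal. If $w_p(\mathcal F)=w_p(\tilde{\mathcal F})$, then $w_p(\tilde{\mathcal F}\setminus\mathcal F)=0$, so $\tilde{\mathcal F}\subset\mathcal F$, and equal measures give $\mathcal F=\tilde{\mathcal F}$. Finally,
$$w_p(\mathcal F\setminus\tilde{\mathcal F})=w_p(\tilde{\mathcal F}\setminus\mathcal F)-\big(w_p(\tilde{\mathcal F})-w_p(\mathcal F)\big)\le w_p(\tilde{\mathcal F}\setminus\mathcal F),$$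
so $w_p(\mathcal F\triangle\tilde{\mathcal F})\le2w_p(\tilde{\mathcal F}\setminus\mathcal F)\le\frac2c\big(w_p(\tilde{\mathcal F})-w_p(\mathcal F)\big)$. $\blacksquare$

## 8. Pairing complements when $k=2$: proof of Theorem 2

Let $k=2$, so $n=3a-1=2b+1$ and $T=[1,a-1]\cup[b+1,2a-1]\cup\{n\}$. As $p\to\frac12$ we have $\sigma=\frac p{1-p}\to1$, so the proof above loses control near $b$. But near $b$ the inequalities needed are just $f_s+f_{n-s}\ge1$, and these can be used exactly.

**The case $p=\frac12$.** A partition-free family contains at most one set of each complementary pair (for the pair $\emptyset,X$ because $X\notin\mathcal F$), so its measure is at most $\frac12$. Since $|\tilde{\mathcal F}|=2^{n-1}$, $w_{1/2}(\tilde{\mathcal F})=\frac12=m(n,\frac12)$.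

**Step 1: reduction to sizes at most $b$.** Let $p\in[\frac13+\delta_0,\frac12)$ and $\theta=\frac p{1-p}<1$. For $0\le s\le b$ let
$$\tilde W_s=W_s-W_{n-s}=W_s(1-\theta^{n-2s})>0 .$$
By (4) and $f_n=1$ we have $f_s+f_{n-s}\ge1$ for $0\le s\le b$. So
$$\sum_sf_sW_s=\sum_{s=0}^b\big[f_s\tilde W_s+(f_s+f_{n-s})W_{n-s}\big]\ge\sum_{s=0}^bf_s\tilde W_s+\sum_{s=0}^bW_{n-s}.$$
The sizes in $[b+1,n]$ that are not in $T$ are $[2a,n-1]=\{n-s:1\le s\le a-1\}$. Hence $\sum_{s\in T}W_s=\sum_{s=0}^bW_{n-s}+\sum_{s=1}^{a-1}\tilde W_s$, and it suffices to show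
$$\sum_{s=0}^bf_s\tilde W_s\ge\sum_{s=1}^{a-1}\tilde W_s .\tag{10}$$

**Step 2: comparing the new weights.** Since $\frac{1-\theta^m}m=(1-\theta)\cdot\frac{1+\theta+\dots+\theta^{m-1}}m$ is nonincreasing in $m\ge1$, for $s\le u\le b$
$$\frac{\tilde W_s}{\tilde W_u}\le\frac{W_s}{W_u}\cdot\frac{n-2s}{n-2u}. \tag{11}$$
Let $\rho=\frac{1-p}{2p}$ and let $\rho^*<1$ be its supremum over the range of $p$. Choose $t_0\ge1$ with $\frac{14\rho^{*\,t_0+1}}{1-\rho^*}\le\frac{1-\rho^*}4$, and let $n$ be large in terms of $\delta_0$. All $o(1)$ below are uniform in $p$. By (11) and (W2), $\tilde W_{s-1}/\tilde W_s\le\rho\,(1+\frac2{n-2a})<1$ for $1\le s\le a$, since $n-2a=a-1\to\infty$.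

**Step 3: the combination.** Add Lemma 2 for $1\le t\le t_0$ with multipliers $\tilde W_{a-t}-\tilde W_{a-t-1}\ge0$ ($t<t_0$) and $\tilde W_{a-t_0}$ ($t=t_0$), and (4) for $y$ and its two assigned parts with multiplier $\tilde W_y$, $1\le y\le a-t_0-1$. As in Section 7, the right side is $\sum_{s=1}^{a-1}\tilde W_s$ and the coefficient of $f_s$ is $\tilde W_s$ for $1\le s\le a-1$. For $n$ large no sizes outside $[1,b]$ occur. For $u\in[a,b]$ we bound the coefficient of $f_u$ by three contributions.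

The inequalities of Lemma 2 contribute at most $\tilde W_{a-1}$, and only for $u\le a+2t_0-1\le(n+1)p$. By (11), (W2) and (W1), $\tilde W_{a-1}\le\rho\,\frac{n-2a+2}{n-2u}\tilde W_u=\rho(1+o(1))\tilde W_u$, because $n-2u\ge n-2a-4t_0+2$ and $n-2a\to\infty$.

Next consider those $y$ with $x'=\frac{n-y}{2n}<p_2=\frac12(p+\frac13)\le\frac5{12}$ that have $u$ as an assigned part. Then $u\le p_2n+1\le(n+1)p$, so $W_y\le\rho^{a-y}W_a\le\rho^{a-y}W_u$, and $n-2u\ge\frac n6-2\ge\frac n7$. By (11), $\tilde W_y\le7\rho^{a-y}\tilde W_u$. Each such $y$ counts at most twice, so the total is at most $2\cdot7\,\frac{\rho^{t_0+1}}{1-\rho}\tilde W_u\le\frac{1-\rho^*}4\tilde W_u$.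

Finally, consider those $y$ with $x'\ge p_2$. The second case in the proof of Lemma 5(i), with $k=2$, uses only $\frac13+\delta_0\le p\le\frac12$. With the bound $2(k+1)\delta_0^2=6\delta_0^2$ in (9), it gives $W_y\le2(n+1)e^{-6\delta_0^2n}W_u$. By (11) and $n-2u\ge1$, $\tilde W_y\le2n(n+1)e^{-6\delta_0^2n}\tilde W_u$. The total over at most $n$ values of $y$, each counted at most twice, is $o(1)\tilde W_u$.

So for $n$ large the coefficient of $f_u$ is at most $\big(\rho^*+\frac{1-\rho^*}2\big)\tilde W_u<\tilde W_u$. Since $f_0\tilde W_0\ge0$, (10) follows, and $\tilde{\mathcal F}_2(n)$ is optimal.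

**Step 4: uniqueness for $p<\frac12$.** If $w_p(\mathcal F)=w_p(\tilde{\mathcal F})$, then equality holds in (10). Since the coefficients of $f_u$, $u\in[a,b]$, are strictly smaller than $\tilde W_u$, we get $f_u=0$: all sets with sizes in $[a,b]$ are in $\mathcal F$. A set with size in $T\setminus\{n\}$ has a complement that is a disjoint union of sets with sizes in $[a,b]$, by the assignment of parts in Section 3. So it is not in $\mathcal F$. Also $X\notin\mathcal F$. Hence $\mathcal F\subset\tilde{\mathcal F}$, and equal measures give $\mathcal F=\tilde{\mathcal F}$. $\blacksquare$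

## 9. Where leaving out one point still wins: proof of Proposition 3

The family $\{F:1\notin F\}$ gives $m(n,p)\ge1-p$. So it suffices to show $1-w_p(\tilde{\mathcal F})>p$. Let $B\sim\mathrm{Bin}(n,p)$. Then $1-w_p(\tilde{\mathcal F})=\Pr(B\in T)$. When $p$ is within about $n^{-1/2}$ of $\frac1{k+1}$, almost half of the distribution of $B$ lies below $a$, inside $T$. The upper endpoint is similar.

We use two textbook facts. By the Berry–Esseen theorem, $|\Pr(B\le x)-\Phi(\frac{x-np}{\sqrt{np(1-p)}})|=O((np(1-p))^{-1/2})$ uniformly in $x$, where $\Phi$ is the standard normal distribution function. By Hoeffding's inequality, $\Pr(B\ge n(p+\tau))\le e^{-2n\tau^2}$ for $\tau\ge0$.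

**Step 1: the scale.** We have $n\le\ell(k^2+3k+1)\le4k^2\ell$. So $\ell\le c_k\delta^{-2}$ gives $\delta\sqrt n\le2k\sqrt{c_k}$, and $\ell\ge1$ gives $\delta\le\sqrt{c_k}$. Since $p>\frac1{k+1}$ and $1-p\ge\frac12$, we have $np(1-p)\ge\frac n{2(k+1)}$. So for $\ell\ge L_k$ the Berry–Esseen error is as small as we like; we take it at most $0.01$.

**Step 2: the lower endpoint, $\delta=p-\frac1{k+1}$.** Since $[1,a-1]\subset T$, $\Pr(B\in T)\ge\Pr(B\le a-1)-(1-p)^n$. As $a=\frac{n+1}{k+1}$, $a-1-np=-1+\frac1{k+1}-n\delta\ge-(1+n\delta)$. So the standardized threshold $\frac{a-1-np}{\sqrt{np(1-p)}}$ is at least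
$$-\sqrt{2(k+1)}\,\big(n^{-1/2}+\delta\sqrt n\big)\ge-\sqrt{2(k+1)}\,\big(n^{-1/2}+2k\sqrt{c_k}\big)\ge-\tfrac1{10}$$
for $c_k$ small and $\ell\ge L_k$. As $\Phi(-0.1)>0.46$ and $(1-p)^n\le(\frac k{k+1})^n\le0.01$ for $L_k$ large, $1-w_p(\tilde{\mathcal F})\ge0.43$. On the other hand $p\le\frac13+\sqrt{c_k}<0.4$ for $c_k$ small.

**Step 3: the upper endpoint, $k\ge3$, $\delta=\frac1k-p$.** Since $[b+1,2a-1]\subset T$, $\Pr(B\in T)\ge\Pr(B\ge b+1)-\Pr(B\ge2a)$. As $b=\frac{n-1}k$, $b+1-np=1-\frac1k+n\delta\le1+n\delta$. As in Step 2, the standardized threshold is at most $\frac1{10}$, and $\Pr(B\ge b+1)=1-\Pr(B\le b)\ge1-\Phi(0.1)-0.01\ge0.44$. Since $\frac{2a}n>\frac2{k+1}>\frac1k>p$, Hoeffding's inequality gives $\Pr(B\ge2a)\le\exp\big(-2n(\frac2{k+1}-\frac1k)^2\big)\le0.01$ for $\ell\ge L_k$. So $1-w_p(\tilde{\mathcal F})\ge0.43>\frac13>p$.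

**Step 4: the threshold.** If $\delta$ is so small that $\lfloor c_k\delta^{-2}\rfloor\ge L_k$, then $\ell=\lfloor c_k\delta^{-2}\rfloor$ is a value for which $\tilde{\mathcal F}_k(n)$ is not optimal. So every valid $\ell(p)$ is at least $\lfloor c_k\delta^{-2}\rfloor$. $\blacksquare$
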